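\numberwithin{equation}{section}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The existence threshold for least energy solutions\\ of a critical Neumann problem for the $m$-Laplacian}


\begin{abstract}
On a smooth bounded domain $\Omega\subset\mathbb R^n$ we consider the Neumann problem
$-\Delta_m u+u^{m-1}=u^{m^*-1}-\alpha u^{q-1}$, $u>0$, with $1<m<n$, $\alpha>0$, where $m^*$ is the critical Sobolev exponent. We prove that if $n>2m-1$ and $m_T\le q<m^*$, where $m_T=\frac{m(n-1)}{n-m}$ is the trace exponent, then every $\Omega$ has a threshold $\alpha_0(\Omega)\in(0,\infty)$: least energy solutions exist for $\alpha<\alpha_0$ and do not exist for $\alpha>\alpha_0$. For $q=m_T$ the condition $n>2m-1$ is sharp: if $n=2m-1$, least energy solutions exist for all $\alpha>0$ on every $\Omega$, and if $m<n<2m-1$ the same is true whenever $\Omega$ lies in a sufficiently small ball. The main step is to bound the cost of flattening the boundary. For this we test the equation with $u$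 times the distance to the concentration point and use a weighted Hardy inequality.
\end{abstract}

\section{The problem and the answer}

\subsection{The problem}

Let $1<m<n$, let $\Omega\subset\mathbb R^n$ be a bounded domain (open and connected) with smooth boundary, lying locally on one side of it, and let $\Delta_mu=\operatorname{div}(|\nabla u|^{m-2}\nabla u)$. Put
\[
m^*=\frac{nm}{n-m},\qquad m_T=\frac{m(n-1)}{n-m}.
\]
For $\alpha>0$ and $m<q<m^*$ consider
\begin{equation}\label{P}
\begin{cases}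
-\Delta_mu+u^{m-1}=u^{m^*-1}-\alpha u^{q-1}&\text{in }\Omega,\\
u>0&\text{in }\Omega,\\
\frac{\partial u}{\partial\nu}=0&\text{on }\partial\Omega,
\end{cases}
\end{equation}
where solutions are weak solutions in $W^{1,m}(\Omega)$, tested against all of $W^{1,m}(\Omega)$. With $\|\cdot\|_p$ the norm of $L^p(\Omega)$, let
\[
J_\alpha(u)=\frac1m\|\nabla u\|_m^m+\frac1m\|u\|_m^m+\frac\alpha q\|u\|_q^q-\frac1{m^*}\|u\|_{m^*}^{m^*},
\qquad
\mathcal N_\alpha=\{u\in W^{1,m}(\Omega):\langle J_\alpha'(u),u\rangle=0,\ u\ne0\}.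
\]
Every solution of \eqref{P} lies in $\mathcal N_\alpha$. A solution $u$ is called a \emph{least energy solution} if $J_\alpha(u)=c_\alpha:=\inf_{\mathcal N_\alpha}J_\alpha$.

Theorem 7 in \cite{CE} states that for $m<q<m_T$ a least energy solution exists for all $\alpha>0$, and that in the semilinear case $m=2$, with $n\ge5$ and $q=2_T$, there is $\alpha_0=\alpha_0(\Omega)>0$ such that a least energy solution exists if $\alpha<\alpha_0$ and none exists if $\alpha>\alpha_0$. The question from \cite{CE} that we answer is whether the second statement has a quasilinear counterpart: is there, for every $m\in(1,\infty)$ with $m\ne2$, an integer $n_0(m)>m$ such that for all $n\ge n_0(m)$, with $q=m_T$, every smooth bounded domain of $\mathbb R^n$ has a threshold $\alpha_0(\Omega)\in(0,\infty)$ of this kind?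

\subsection{What to expect}\label{heur}

Compactness in \eqref{P} can be lost only by concentration, and concentration is cheapest at the boundary. Let $S$ be the best constant in
$S\|v\|^m_{L^{m^*}(\mathbb R^n)}\le\|\nabla v\|^m_{L^m(\mathbb R^n)}$, attained (Aubin, Talenti) by
\begin{equation}\label{U}
U(x)=c_0\bigl(1+|x|^{\frac m{m-1}}\bigr)^{-\frac{n-m}m},\qquad
U_\varepsilon(x)=\varepsilon^{-\frac{n-m}m}U(x/\varepsilon),
\end{equation}
where $c_0$ is chosen so that $-\Delta_mU=U^{m^*-1}$. If we center $U_\varepsilon$ at a point $P\in\partial\Omega$, then for small $\varepsilon$ about half of the bubble lies in $\Omega$, and $\max_tJ_\alpha(tU_\varepsilon)$ tends to $K/n$ with $K=\frac12S^{n/m}$. It will turn out that $c_\alpha\le K/n$ always, and that a least energy solution exists as soon as $c_\alpha<K/n$. So the question is which sign the correction to $K/n$ has.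

Two effects compete. The term $\alpha u^{q-1}$ costs a multiple of $\alpha\int_\Omega U_\varepsilon^q$, which (when $U\in L^q$) is of order $\alpha\varepsilon^s$ with $s=n-\frac{q(n-m)}m$. Note that $s=1$ precisely when $q=m_T$. On the other side, if $\partial\Omega$ is curved toward $\Omega$ at $P$, then $\Omega$ misses a part of the half-space whose thickness at horizontal distance $|x'|$ is of order $|x'|^2$. Put
\[
\gamma:=\frac{n-m}{m-1}.
\]
Since $|\nabla U|^m$ decays like $|y|^{-\frac{m(n-1)}{m-1}}$ and $n-\frac{m(n-1)}{m-1}=-\gamma$, the gradient energy saved is of order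
\[
\varepsilon\int_{|y'|<1/\varepsilon}|y'|^2(1+|y'|)^{-\frac{m(n-1)}{m-1}}dy'\ \sim\
\varepsilon\int_1^{1/\varepsilon}t^{-\gamma}dt+\varepsilon\ \sim\
\begin{cases}\varepsilon&\gamma>1,\\ \varepsilon\log\frac1\varepsilon&\gamma=1,\\ \varepsilon^\gamma&\gamma<1.\end{cases}
\]
The part missed also carries some of $\int U_\varepsilon^{m^*}$. This acts against the saving, but it is always of order $\varepsilon$, and for $\gamma>1$ it turns out to have the smaller coefficient.

For $q=m_T$ the cost is of order $\alpha\varepsilon$. Thus if $\gamma>1$, that is, $n>2m-1$, cost and saving are of the same order, while $\int_\Omega U_\varepsilon^m=o(\varepsilon)$. The size of $\alpha$ should decide, and one expects a threshold. If $\gamma\le1$, the saving beats the cost for every $\alpha$. For $\gamma=1$ this should exclude a finite threshold. For $\gamma<1$ the term $\int_\Omega U_\varepsilon^m$ is also of order $\varepsilon^\gamma$, like the saving; its coefficient is the smaller one if $\Omega$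 is small, so on small domains there should again be no finite threshold. The results below confirm this picture.

\subsection{Results}

\begin{theorem}\label{A}
Let $n>2m-1$ and $m_T\le q<m^*$. For every $\Omega$ there is $\alpha_0=\alpha_0(\Omega)\in(0,\infty)$ such that \eqref{P} has a least energy solution if $0<\alpha<\alpha_0$ and has none if $\alpha>\alpha_0$. If $q=m_T$, then $\alpha_0\ge\Lambda_{m,n}\max_{\partial\Omega}H$, where $H$ is the mean curvature of $\partial\Omega$ (the average of the principal curvatures, positive for spheres) and $\Lambda_{m,n}>0$ is the constant given in \eqref{Lambda}.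
\end{theorem}

\begin{theorem}\label{B}
Let $q=m_T$.
\begin{itemize}
\item[(i)] If $n=2m-1$, then \eqref{P} has a least energy solution for every $\Omega$ and every $\alpha>0$.
\item[(ii)] If $m<n<2m-1$, there is $\varrho_0=\varrho_0(m,n)>0$ such that if $\Omega$ lies in a ball of radius $\varrho_0$, then \eqref{P} has a least energy solution for every $\alpha>0$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor}
The answer to the question is yes, with $n_0(m)=\lfloor2m\rfloor$, the smallest integer larger than $2m-1$. This choice is optimal: for an integer $n>m$ and $q=m_T$, every $\Omega\subset\mathbb R^n$ has a threshold $\alpha_0(\Omega)\in(0,\infty)$ if and only if $n>2m-1$.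
\end{corollary}

\begin{proof}
The smallest integer larger than $2m-1$ is $\lfloor2m-1\rfloor+1=\lfloor2m\rfloor$, and it exceeds $m$ because $2m-1>m$. For $n>2m-1$ apply Theorem \ref{A} with $q=m_T$. If $m<n\le2m-1$, then by Theorem \ref{B} there are domains (all of them if $n=2m-1$, small balls if $n<2m-1$) on which least energy solutions exist for every $\alpha>0$, so these domains have no finite threshold.
\end{proof}

The heuristics of Section \ref{heur} become a proof of $\alpha_0>0$ and of Theorem \ref{B} (Section \ref{sec:bubbles}) once we know that $c_\alpha<K/n$ suffices for existence (Section \ref{sec:exist}). The harder part of Theorem \ref{A} is $\alpha_0<\infty$: one needs a lower bound for the energy of an unknown function, not an expansion for an explicit one. Its mechanism is shown next in the simplest situation; the general inequality is proved in Section \ref{sec:hardy} and used in Section \ref{sec:finite}.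

\section{The mechanism for $m=2$ and a flat boundary}\label{sec:toy}

This section is an informal guide; the later proofs do not depend on it. Let $q=m_T$ and suppose that least energy solutions $u_k$ with energy below $K/n$ exist for $\alpha=\alpha_k=k\to\infty$. We shall see that they concentrate at boundary points $x_k$, at a scale $\varepsilon_k\to0$. We want to compare the energy of $u_k$ with that of a function on the half-space $\mathbb H=\{y\in\mathbb R^n:y_n>0\}$. Straightening the boundary near $x_k$ changes $|\nabla u_k|^m$ at $x$ by at most $C|x-x_k||\nabla u_k|^m$. So the comparison costs at most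
\[
C\int|x-x_k|\,|\nabla u_k|^m\,dx,
\]
and if this is $O(\varepsilon_k)$, then for large $k$ it cannot compensate the term $\alpha_k\|u_k\|_{m_T}^{m_T}$, which is at least $c\,k\,\varepsilon_k$. The main difficulty is therefore to show that the first moment of the gradient energy is $O(\varepsilon_k)$. For the bubble itself, $\int_{\mathbb H}|y||\nabla U_\varepsilon|^m=\varepsilon\int_{\mathbb H}|y||\nabla U|^m$, and this is finite exactly when $\frac{m(n-1)}{m-1}>n+1$, that is, $n>2m-1$. We do not need pointwise decay of $u_k$ to prove the bound: it follows from the equation, tested with $|y|u$.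

Let $m=2$ and let $u\ge0$ solve $-\Delta u=u^{2^*-1}$ in $\mathbb H$ with $\partial u/\partial y_n=0$ on $\partial\mathbb H$, with enough decay for the following integrations by parts (for $n\ge4$, $u=U_\varepsilon$ is an example). The radial field $y/|y|$ is tangent to $\partial\mathbb H$ and has divergence $(n-1)/|y|$, so
\begin{equation}\label{toy1}
\int_{\mathbb H}u\,\nabla u\cdot\frac y{|y|}=\frac12\int_{\mathbb H}\nabla(u^2)\cdot\frac y{|y|}=-\frac{n-1}2\int_{\mathbb H}\frac{u^2}{|y|}.
\end{equation}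
Testing the equation with $|y|u$ therefore gives
\[
\int_{\mathbb H}|y||\nabla u|^2-\frac{n-1}2\int_{\mathbb H}\frac{u^2}{|y|}=\int_{\mathbb H}|y|u^{2^*}.
\]
The Cauchy--Schwarz inequality in \eqref{toy1} yields the Hardy inequality $\frac{(n-1)^2}4\int\frac{u^2}{|y|}\le\int|y||\nabla u|^2$. Hence
\begin{equation}\label{toy2}
\frac{n-3}{n-1}\int_{\mathbb H}|y||\nabla u|^2\le\int_{\mathbb H}|y|u^{2^*}.
\end{equation}
The constant is positive exactly for $n>3=2m-1$. On the right we split at $|y|=R\varepsilon$ and use H\"older's inequality outside: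
\[
\int_{\mathbb H}|y|u^{2^*}\le R\varepsilon\int_{\mathbb H}u^{2^*}+\Bigl(\int_{\mathbb H\cap\{|y|>R\varepsilon\}}u^{2^*}\Bigr)^{2/n}\bigl\||y|^{1/2}u\bigr\|_{L^{2^*}(\mathbb H)}^2 .
\]
Since $|\nabla(|y|^{1/2}u)|^2\le2|y||\nabla u|^2+\frac{u^2}{2|y|}$, Sobolev's and Hardy's inequalities bound the last factor by $C\int|y||\nabla u|^2$. If $R$ is so large that little mass lies outside $B_{R\varepsilon}$, this term is absorbed by the left side of \eqref{toy2}, and $\int|y||\nabla u|^2\le C\varepsilon$.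

For $m\ne2$ the cross term $\int u|\nabla u|^{m-2}\nabla u\cdot\frac{y}{|y|}$ is no longer a derivative, but Young's and Hardy's inequalities still control it when $n>2m-1$. What remains is to curve the boundary, to truncate the weight (so that the argument becomes local), and to prove concentration.

\section{Notation and preliminaries}\label{sec:prelim}

\subsection{Constants}
Let $\mathbb H=\{y\in\mathbb R^n:y_n>0\}$. Put $\theta=\frac m{m^*}=\frac{n-m}n$, $S_h=2^{-m/n}S<S$ and $K=S_h^{n/m}=\frac12S^{n/m}$. Then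
\begin{equation}\label{K}
S_hK^\theta=K,\qquad\text{and for }x>0:\quad x\ge S_hx^\theta\iff x\ge K .
\end{equation}
Applying Sobolev's inequality to the even reflection of $v$ gives $S\,2^\theta\|v\|^m_{L^{m^*}(\mathbb H)}\le2\|\nabla v\|^m_{L^m(\mathbb H)}$, that is,
\begin{equation}\label{Sh}
S_h\|v\|^m_{L^{m^*}(\mathbb H)}\le\|\nabla v\|_{L^m(\mathbb H)}^m,\qquad v\in W^{1,m}(\mathbb H).
\end{equation}
We write $A(u)=\|\nabla u\|_m^m+\|u\|_m^m$, $B(u)=\alpha\|u\|_q^q$, $C(u)=\|u\|_{m^*}^{m^*}$. On $\mathcal N_\alpha$ we have $A+B=C$, and since $\frac1m-\frac1{m^*}=\frac1n$,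
\begin{equation}\label{JN}
J_\alpha=\tfrac1nA+\beta_qB\quad\text{on }\mathcal N_\alpha,\qquad \beta_q:=\tfrac1q-\tfrac1{m^*}>0 .
\end{equation}
In estimates, the letters $C,c>0$ without argument or index denote constants that may change from line to line.

\subsection{Charts}
By smoothness and compactness of $\partial\Omega$ there are $r_0\in(0,1]$ and $C_0\ge1$ such that for every $p\in\partial\Omega$, in Cartesian coordinates $x=(x',x_n)$ centered at $p$ with $e_n$ the inner normal at $p$,
\[
\Omega\cap\{|x'|,|x_n|<2r_0\}=\{x_n>h_p(x')\}\cap\{|x'|,|x_n|<2r_0\},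
\]
where $h_p$ is smooth on $\{|x'|<2r_0\}$, $h_p(0)=0$, $\nabla h_p(0)=0$, and $|\nabla h_p(x')|\le C_0|x'|\le\frac12$ for $|x'|\le r_0$. On $\{|x'|,|x_n|<2r_0\}$ put $\Phi_p(x)=(x',x_n-h_p(x'))$, and let
\[
V_p=\Phi_p^{-1}(B_{r_0}(0)),\qquad B_r^+=B_r(0)\cap\mathbb H .
\]
As $|h_p(x')|\le\frac12|x'|$ for $|x'|\le r_0$, the map $\Phi_p:V_p\to B_{r_0}(0)$ is a diffeomorphism with $\Phi_p(V_p\cap\Omega)=B_{r_0}^+$, $V_p\supset B_{r_0/2}(p)$ and $|\Phi_p(x)|\le2|x-p|$. Its Jacobian determinant is $1$. With $y=\Phi_p(x)$ we have $\nabla u=\nabla_yu-(\partial_{y_n}u)\nabla h_p$ and $|\nabla h_p|\le C_0|y|$, and similarly for $\nabla|\Phi_p|$. Hence $|\nabla|\Phi_p||\le2$ and, after enlarging $C_0$,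
\begin{equation}\label{chart}
\begin{gathered}
(1-C_0|y|)|\nabla_yu|^m\le|\nabla u|^m\le(1+C_0|y|)|\nabla_yu|^m,\\
|\nabla u|^{m-1}\bigl|\nabla|\Phi_p|\bigr|\le(1+C_0|y|)|\nabla_yu|^{m-1}.
\end{gathered}
\end{equation}
All this remains true for smaller $r_0$, so since $m>1$ we may and do assume
\begin{equation}\label{r0}
C_0r_0\le\tfrac12,\qquad 1+C_0r_0\le m(1-C_0r_0).
\end{equation}

\begin{lemma}\label{cherrier}
For every $\eta>0$ there is $C_\eta$ such that
$\|u\|_{m^*}^m\le(S_h^{-1}+\eta)\|\nabla u\|_m^m+C_\eta\|u\|_m^m$ for all $u\in W^{1,m}(\Omega)$.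
\end{lemma}

\begin{proof}
Cover $\overline\Omega$ by finitely many sets $\Phi_p^{-1}(B_r(0))$, $p\in\partial\Omega$, with $r$ small, and balls inside $\Omega$. Let $\psi_i\ge0$ be smooth functions, each compactly supported in one of these sets, with $\sum_i\psi_i>0$ on $\overline\Omega$. The functions $\zeta_i=\psi_i(\sum_j\psi_j^m)^{-1/m}$ are $C^1$ on $\overline\Omega$, because $m>1$, and $\sum_i\zeta_i^m=1$. Minkowski's inequality in $L^{m^*/m}$ for $|u|^m=\sum_i\zeta_i^m|u|^m$, followed by \eqref{Sh} and \eqref{chart} in the charts and by $S\ge S_h$ in the interior balls, gives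
\[
\|u\|_{m^*}^m\le\sum_i\|\zeta_iu\|_{m^*}^m\le S_h^{-1}(1-C_0r)^{-1}\sum_i\|\nabla(\zeta_iu)\|_m^m .
\]
Insert $|\nabla(\zeta_iu)|^m\le(1+\eta')\zeta_i^m|\nabla u|^m+C_{\eta'}|\nabla\zeta_i|^m|u|^m$ and choose $r,\eta'$ small.
\end{proof}

\subsection{The Nehari set}
For $u\ne0$,
\[
\tfrac d{dt}J_\alpha(tu)=t^{q-1}\bigl(A(u)t^{m-q}+B(u)-C(u)t^{m^*-q}\bigr),
\]
and the bracket decreases strictly from $+\infty$ to $-\infty$. So there is a unique zero $t(u)>0$, it is the maximum point of $t\mapsto J_\alpha(tu)$, and $t(u)u\in\mathcal N_\alpha$. Moreover,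
\begin{equation}\label{t}
A(u)+B(u)\le C(u)\ \Rightarrow\ t(u)\le1,\qquad A(u)+B(u)<C(u)\ \Rightarrow\ t(u)<1 .
\end{equation}
Consequently
\begin{equation}\label{minimax}
c_\alpha=\inf_{u\ne0}\max_{t>0}J_\alpha(tu),
\end{equation}
and $c_\alpha$ is nondecreasing in $\alpha$. On $\mathcal N_\alpha$ Sobolev's inequality gives $A\le C\le\mathrm{const}\cdot A^{m^*/m}$, so $A$ is bounded below there by a positive constant.

\section{Existence below the level $K/n$}\label{sec:exist}

In this section $m<q<m^*$ and $n>m>1$ are arbitrary.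

\begin{lemma}\label{exist}
If $c_\alpha<K/n$, then \eqref{P} has a least energy solution.
\end{lemma}

The point is to show that a minimizing sequence on $\mathcal N_\alpha$ does not lose mass by concentration. For $m\ne2$ weak convergence alone does not split the gradient energy as $\|\nabla u\|_m^m+\|\nabla(u_j-u)\|_m^m+o(1)$, so we locate the lost mass first and estimate the gradient energy only at the points where it sits.

\begin{proof}
Let $u_j\in\mathcal N_\alpha$ with $J_\alpha(u_j)\to c_\alpha$. Replacing $u_j$ by $|u_j|$ we may assume $u_j\ge0$. By \eqref{JN}, $(u_j)$ is bounded in $W^{1,m}(\Omega)$. Along a subsequence, $u_j\rightharpoonup u$ in $W^{1,m}$, $u_j\to u$ in $L^m$, in $L^q$ and a.e., and $|\nabla u_j|^mdx\rightharpoonup\mu$, $u_j^{m^*}dx\rightharpoonup\nu$ weakly* as measures on $\overline\Omega$. Also $A(u_j)\to A_\infty$, $B(u_j)\to B(u)$, $C(u_j)\to C_\infty$.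

\emph{The lost mass is atomic.} Put $z_j=u_j-u$. By the Brezis--Lieb lemma, $u_j^{m^*}-|z_j|^{m^*}\to u^{m^*}$ in $L^1$, so $|z_j|^{m^*}dx\rightharpoonup\tilde\nu:=\nu-u^{m^*}dx$. Passing to a further subsequence, let $|\nabla z_j|^mdx\rightharpoonup\tilde\mu$. For $\varphi\in C^1(\overline\Omega)$ apply Lemma \ref{cherrier} to $\varphi z_j$. Since $z_j\to0$ in $L^m$, letting $j\to\infty$ and then $\eta\to0$ gives
\[
\Bigl(\int|\varphi|^{m^*}d\tilde\nu\Bigr)^\theta\le S_h^{-1}\int|\varphi|^md\tilde\mu .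
\]
Approximating indicator functions by $C^1$ functions with values in $[0,1]$, we get $\tilde\nu(E)^\theta\le S_h^{-1}\tilde\mu(E)$ for Borel sets $E$. Hence $\tilde\nu=f\tilde\mu$ for some $f\in L^1(\tilde\mu)$, and by differentiation of measures, for $\tilde\mu$-a.e.\ $x$ that is not an atom of $\tilde\mu$,
\[
f(x)=\lim_{s\to0}\frac{\tilde\nu(B_s(x))}{\tilde\mu(B_s(x))}\le\lim_{s\to0}S_h^{-1/\theta}\tilde\mu(B_s(x))^{1/\theta-1}=0 .
\]
So $\tilde\nu$ is carried by the atoms of $\tilde\mu$: $\tilde\nu=\sum_i\nu_i\delta_{x_i}$, an at most countable sum with distinct $x_i$ and $\nu_i>0$. In particular $\nu(\{x_i\})=\nu_i$.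

\emph{Gradient energy at the atoms.} Let $\varphi_s=\varphi(\frac{\cdot-x_i}s)$ be cutoffs, with $\varphi\in C_c^\infty(B_1)$, $0\le\varphi\le1$ and $\varphi=1$ near $0$. Applying Lemma \ref{cherrier} to $\varphi_su_j$ and letting $j\to\infty$, we obtain
\[
\Bigl(\int\varphi_s^{m^*}d\nu\Bigr)^{\frac1{m^*}}\le(S_h^{-1}+\eta)^{\frac1m}\Bigl[\Bigl(\int\varphi_s^md\mu\Bigr)^{\frac1m}+\|u\nabla\varphi_s\|_m\Bigr]+C_\eta^{\frac1m}\|\varphi_su\|_m .
\]
By H\"older's inequality $\|u\nabla\varphi_s\|_m\le\|\nabla\varphi_s\|_{L^n}\|u\|_{L^{m^*}(\Omega\cap B_s(x_i))}\to0$ as $s\to0$, because $\|\nabla\varphi_s\|_{L^n}$ does not depend on $s$. Letting $s\to0$ and $\eta\to0$ we obtain $\mu(\{x_i\})\ge S_h\nu_i^\theta$. Moreover $\mu\ge|\nabla u|^mdx$ by weak lower semicontinuity, and this measure has no atoms. With $\nu_*=\sum_i\nu_i$ and the subadditivity of $t\mapsto t^\theta$,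
\begin{equation}\label{lims}
A_\infty\ge A(u)+S_h\nu_*^\theta,\quad C_\infty=C(u)+\nu_*,\quad A_\infty+B(u)=C_\infty,\quad c_\alpha=\tfrac1nA_\infty+\beta_qB(u).
\end{equation}

\emph{No mass is lost.} If $\nu_*\ge K$, then $c_\alpha\ge\frac1nS_hK^\theta=\frac Kn$, a contradiction. If $0<\nu_*<K$, then $S_h\nu_*^\theta>\nu_*$ by \eqref{K}, and \eqref{lims} gives
\[
A(u)+B(u)\le C(u)+\nu_*-S_h\nu_*^\theta<C(u).
\]
So $u\ne0$, $t(u)<1$ by \eqref{t}, and
\[
c_\alpha\le J_\alpha(t(u)u)=\tfrac{t(u)^m}nA(u)+\beta_qt(u)^qB(u)\le\tfrac1nA(u)+\beta_qB(u)<c_\alpha,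
\]
a contradiction. Therefore $\nu_*=0$.

\emph{The minimum is attained.} Now $C(u)=C_\infty\ge A_\infty>0$, so $u\ne0$, and $A(u)+B(u)\le A_\infty+B(u)=C(u)$, so $t(u)\le1$. As before,
$c_\alpha\le J_\alpha(t(u)u)\le\frac1nA(u)+\beta_qB(u)\le c_\alpha$. Equality forces $t(u)=1$. Hence $u\in\mathcal N_\alpha$ and $J_\alpha(u)=c_\alpha$. Let $G(v)=\langle J_\alpha'(v),v\rangle$. By $C=A+B$,
\[
\langle G'(u),u\rangle=mA(u)+qB(u)-m^*C(u)=(m-m^*)A(u)+(q-m^*)B(u)<0 .
\]
So there is a Lagrange multiplier $\lambda$ with $J'_\alpha(u)=\lambda G'(u)$, and testing with $u$ gives $\lambda=0$. Thus $J_\alpha'(u)=0$, $u\ge0$, $u\neq 0$.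

\emph{Positivity.} We show first that $u\in L^p_{\rm loc}(\Omega)$ for all $p<\infty$. Let $V=u^{m^*-m}\in L^{n/m}(\Omega)$ and suppose $u\in L^{m(1+\sigma)}_{\rm loc}$ with $\sigma\ge0$. For $L>0$ put $u_L=\min(u,L)$, $w=uu_L^\sigma$, and let $0\le\varphi\in C_c^\infty(\Omega)$. The function $\varphi^muu_L^{m\sigma}$ is in $W^{1,m}$, because $uu_L^{m\sigma}$ is a Lipschitz function of $u$; likewise $\varphi w\in W^{1,m}$. Since $\nabla u\cdot\nabla(uu_L^{m\sigma})\ge u_L^{m\sigma}|\nabla u|^2$, testing with $\varphi^muu_L^{m\sigma}$ and dropping the nonnegative lower-order terms on the left gives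
\[
\int\varphi^mu_L^{m\sigma}|\nabla u|^m\le m\int\varphi^{m-1}|\nabla\varphi||\nabla u|^{m-1}uu_L^{m\sigma}+\int V\varphi^mw^m .
\]
By Young's inequality the first term on the right is at most half of the left side plus $C\int|\nabla\varphi|^mw^m$. As $|\nabla w|\le(1+\sigma)u_L^\sigma|\nabla u|$, we get for every $M>0$
\begin{align*}
\int|\nabla(\varphi w)|^m&\le C_\sigma\Bigl(\int V\varphi^mw^m+\int|\nabla\varphi|^mw^m\Bigr)\\
&\le C_\sigma\Bigl(\int(M\varphi^m+|\nabla\varphi|^m)w^m+\|V1_{\{V>M\}}\|_{n/m}\|\varphi w\|_{m^*}^m\Bigr).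
\end{align*}
For $M$ large (depending on $\sigma$) the last term is absorbed by Sobolev's inequality. Letting $L\to\infty$ we obtain $u\in L^{m^*(1+\sigma)}_{\rm loc}$. Starting from $u\in L^{m^*}$ and iterating with $1+\sigma=(m^*/m)^i$, $i=1,2,\dots$, we get the claim.

So $u\ge0$ solves $\Delta_mu=Wu^{m-1}$ with $W=1+\alpha u^{q-m}-u^{m^*-m}\in L^p_{\rm loc}$ for all $p<\infty$. By Serrin \cite{Se}, $u$ has a continuous representative, and each point of $\Omega$ is the center of a ball $D$ on which Harnack's inequality $\sup_Du\le C\inf_Du$ holds. Hence the set $\{u=0\}$ is open and closed in $\Omega$. As $\Omega$ is connected and $u\ne0$, it is empty, and $u>0$ in $\Omega$.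
\end{proof}

\begin{lemma}\label{threshold}
Let $\alpha_0:=\sup\{\alpha>0:c_\alpha<K/n\}$, with $\sup\emptyset=0$. Suppose that $0<\alpha_0<\infty$ and $c_\alpha\le K/n$ for all $\alpha>0$. Then a least energy solution exists for $0<\alpha<\alpha_0$ and none exists for $\alpha>\alpha_0$.
\end{lemma}

\begin{proof}
If $\alpha<\alpha_0$, then $c_\alpha<K/n$ by monotonicity, and Lemma \ref{exist} applies. Let $\alpha>\alpha_0$, so that $c_\alpha=K/n$, and suppose that $u\in\mathcal N_\alpha$ and $J_\alpha(u)=c_\alpha$. Take $\alpha'\in(\alpha_0,\alpha)$ and let $t'>0$ maximize $J_{\alpha'}(tu)$. Then $c_{\alpha'}\le J_{\alpha'}(t'u)<J_\alpha(t'u)\le J_\alpha(u)=K/n$, while $c_{\alpha'}\ge K/n$ because $\alpha'>\alpha_0$. This is a contradiction.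
\end{proof}

From now on $\alpha_0$ denotes the number defined in Lemma \ref{threshold}.

\section{Bubbles at the boundary}\label{sec:bubbles}

\subsection{The basic estimate}
Let $U,U_\varepsilon$ be as in \eqref{U}. A direct computation gives
\[
r^{n-1}|U'|^{m-1}=(c_0\gamma)^{m-1}r^n(1+r^{m'})^{-n/m'},\qquad m'=\tfrac m{m-1},
\]
whose derivative is $(c_0\gamma)^{m-1}n\,r^{n-1}(1+r^{m'})^{-n/m'-1}$. So $-\Delta_mU=U^{m^*-1}$ holds with $c_0^{m^*-m}=n\gamma^{m-1}$. Since $U$ is extremal, $\int_{\mathbb R^n}|\nabla U|^m=\int_{\mathbb R^n}U^{m^*}=S^{n/m}$, and therefore $\int_{\mathbb H}|\nabla U|^m=\int_{\mathbb H}U^{m^*}=K$. Moreover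
\begin{equation}\label{decay}
\begin{gathered}
U(y)\le C(1+|y|)^{-\gamma},\qquad |\nabla U(y)|\le C(1+|y|)^{-\frac{n-1}{m-1}},\\
|\nabla U(y)|\ge c|y|^{-\frac{n-1}{m-1}}\ \ (|y|\ge1),\qquad U_\varepsilon(x)\le C\varepsilon^{\gamma/m}|x|^{-\gamma}.
\end{gathered}
\end{equation}

For $P\in\partial\Omega$ use the coordinates of its chart ($P=0$, inner normal $e_n$) and write
\[
A(U_\varepsilon)=K-a_\varepsilon,\qquad C(U_\varepsilon)=K-d_\varepsilon,\qquad B_\varepsilon=\alpha\int_\Omega U_\varepsilon^q .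
\]
The three quantities $a_\varepsilon,d_\varepsilon,B_\varepsilon$ tend to $0$ as $\varepsilon\to0$. Indeed, $\int_\Omega|\nabla U_\varepsilon|^m=\int_{\Omega/\varepsilon}|\nabla U|^m\to\int_{\mathbb H}|\nabla U|^m$ by dominated convergence, as $\mathbf 1_{\Omega/\varepsilon}\to\mathbf 1_{\mathbb H}$ a.e., and the $L^{m^*}$ term is treated in the same way. Further, $U_\varepsilon$ is bounded in $W^{1,m}(\Omega)$ and tends to $0$ pointwise away from $P$, so it tends to $0$ in $L^m$ and $L^q$ by compactness. It follows that $t_\varepsilon:=t(U_\varepsilon)\to1$. As $\max_t(\frac{t^m}m-\frac{t^{m^*}}{m^*})=\frac1n$,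
\begin{equation}\label{test}
\max_{t>0}J_\alpha(tU_\varepsilon)\le\frac Kn-\frac{t_\varepsilon^m}ma_\varepsilon+\frac{t_\varepsilon^q}qB_\varepsilon+\frac{t_\varepsilon^{m^*}}{m^*}d_\varepsilon .
\end{equation}
This also holds for $\alpha=0$, with $J_0$ defined by the same formula. In particular, by \eqref{minimax},
\begin{equation}\label{upper}
c_\alpha\le K/n\qquad\text{for all }\alpha>0,\ q\in(m,m^*),\ n>m .
\end{equation}

Two further integrals are needed. By scaling, $\int_\Omega U_\varepsilon^m\le\varepsilon^m\int_{|y|\le\operatorname{diam}\Omega/\varepsilon}U^m$. Since $n-m\gamma=m-\gamma=\frac{m^2-n}{m-1}$, \eqref{decay} shows that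
\begin{equation}\label{Lm}
\int_\Omega U_\varepsilon^m=O(\varepsilon^m),\quad O(\varepsilon^m\log\tfrac1\varepsilon),\quad O(\varepsilon^\gamma)
\qquad\text{for }n>m^2,\ n=m^2,\ n<m^2,
\end{equation}
respectively. For $q=m_T$ we have $n-\frac{m_T(n-m)}m=1$ and $\gamma m_T=\frac{m(n-1)}{m-1}>n$, so
\begin{equation}\label{Gamma}
\int_\Omega U_\varepsilon^{m_T}=\varepsilon\,(\Gamma+o(1)),\qquad\Gamma:=\int_{\mathbb H}U^{m_T}<\infty .
\end{equation}

\subsection{The threshold is positive when $n>2m-1$}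

\begin{proposition}\label{positive}
Let $n>2m-1$. Then $\alpha_0>0$ for every $q\in(m,m^*)$. If $q=m_T$, then $\alpha_0\ge\Lambda_{m,n}\max_{\partial\Omega}H$ with
\begin{equation}\label{Lambda}
\Lambda_{m,n}=\frac{m_T}{2\Gamma}\Bigl(\frac{G_1}m-\frac{G_2}{m^*}\Bigr)>0,\quad
G_1=\int_{\mathbb R^{n-1}}|\nabla U(y',0)|^m|y'|^2dy',\quad G_2=\int_{\mathbb R^{n-1}}U^{m^*}(y',0)|y'|^2dy' .
\end{equation}
\end{proposition}

\begin{proof}
Let $F=|\nabla U|^m$, with decay exponent $d=\frac{m(n-1)}{m-1}$, or $F=U^{m^*}$, with $d=\frac{mn}{m-1}$. In both cases $d>n+1$; for the first this is the hypothesis $n>2m-1$, for the second it says $n>m-1$. The part of space where $|x|\ge r_0$, that is, $|y|\ge r_0/\varepsilon$, contributes $O(\varepsilon^{d-n})=o(\varepsilon)$, so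
\[
\int_{\mathbb H}F-\int_{\Omega/\varepsilon}F=\int_{|y'|<r_0/\varepsilon}\int_0^{h_P(\varepsilon y')/\varepsilon}F(y',y_n)\,dy_n\,dy'+o(\varepsilon),
\]
with an oriented inner integral. Divided by $\varepsilon$, the inner integral converges to $\frac12D^2h_P(0)[y',y']F(y',0)$, and it is dominated by $C|y'|^2(1+|y'|)^{-d}$, which is integrable over $\mathbb R^{n-1}$ because $d>n+1$. Since $F(\cdot,0)$ is radial and $\operatorname{tr}D^2h_P(0)=(n-1)H(P)$, the limit integrates to $\frac{H(P)}2\int|y'|^2F(y',0)\,dy'$. Moreover $\int_\Omega U_\varepsilon^m=o(\varepsilon)$ by \eqref{Lm}, since $m>1$ and $\gamma>1$. Thus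
\[
a_\varepsilon=\tfrac{H(P)}2G_1\varepsilon+o(\varepsilon),\qquad d_\varepsilon=\tfrac{H(P)}2G_2\varepsilon+o(\varepsilon).
\]

\emph{We have $G_1>G_2$.} Multiply $-(r^{n-1}|U'|^{m-2}U')'=r^{n-1}U^{m^*-1}$ by $rU$ and integrate. The boundary term at $r$ is $O(r^{1-\gamma})$ and tends to $0$ as $r\to\infty$, because $\gamma>1$. Since $U'<0$ for $r>0$,
\[
\int_0^\infty r^nU^{m^*}dr=\int_0^\infty r^n|U'|^mdr+\int_0^\infty r^{n-1}|U'|^{m-2}U'U\,dr<\int_0^\infty r^n|U'|^mdr .
\]
In polar coordinates of $\mathbb R^{n-1}$ this says $G_2<G_1$. Hence $\frac{G_1}m>\frac{G_2}{m^*}$.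

\emph{Conclusion.} At a point $P\in\partial\Omega$ farthest from a fixed point all principal curvatures are positive, so $H(P)>0$. By \eqref{test} with $\alpha=0$ and $t_\varepsilon\to1$, there is a fixed small $\varepsilon$ with $\max_tJ_0(tU_\varepsilon)<K/n$. For $0<\alpha\le1$ the maximum point $t$ of $t\mapsto J_\alpha(tU_\varepsilon)$ is bounded independently of $\alpha$, because it satisfies $C(U_\varepsilon)t^{m^*-q}=A(U_\varepsilon)t^{m-q}+B_\varepsilon$ with $B_\varepsilon\le\|U_\varepsilon\|_q^q$. So $\max_tJ_\alpha(tU_\varepsilon)\to\max_tJ_0(tU_\varepsilon)$ as $\alpha\to0$, and $c_\alpha<K/n$ for small $\alpha$. For $q=m_T$, let $P$ be a maximum point of $H$. By \eqref{test} and \eqref{Gamma},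
\[
c_\alpha\le\frac Kn-\varepsilon\Bigl[\frac{H(P)}2\Bigl(\frac{G_1}m-\frac{G_2}{m^*}\Bigr)-\frac{\alpha\Gamma}{m_T}\Bigr]+o(\varepsilon),
\]
so $c_\alpha<K/n$ whenever $0<\alpha<\Lambda_{m,n}H(P)$.
\end{proof}

\subsection{No threshold when $n\le2m-1$}

\begin{proof}[Proof of Theorem \ref{B}]
Let $m<n\le2m-1$ and $q=m_T$. Then $\gamma\le1$ and $n\le2m-1<m^2$. By Lemma \ref{exist} it suffices to show $c_\alpha<K/n$. The integral $G_1$ in the expansion of $a_\varepsilon$ used above now diverges, so we estimate $a_\varepsilon$ from below by comparison with balls. Fix $y_0\in\mathbb R^n$, put $\varrho=\max_{x\in\overline\Omega}|x-y_0|$ and let $P\in\partial\Omega$ with $|P-y_0|=\varrho$. Then $\partial\Omega$ and $\partial B_\varrho(y_0)$ are tangent at $P$. In coordinates with $P=0$ and inner normal $e_n$ we have $y_0=\varrho e_n$ and, for some $r>0$ by the interior ball property,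
\[
B_r(re_n)\subset\Omega\subset B_\varrho(\varrho e_n)\subset\mathbb H .
\]
So $a_\varepsilon=I_1-\int_\Omega U_\varepsilon^m$ and $d_\varepsilon=I_2$ with $I_1=\int_{\mathbb H\setminus\Omega}|\nabla U_\varepsilon|^m$, $I_2=\int_{\mathbb H\setminus\Omega}U_\varepsilon^{m^*}$. We estimate the four quantities that enter \eqref{test}.

\emph{The cost.} $B_\varepsilon=O(\varepsilon)$ by \eqref{Gamma}.

\emph{The critical term.} A point of $\mathbb H\setminus B_r(re_n)$ satisfies $|x|\ge r$, or else $|x'|<r$ and $0<x_n\le r-\sqrt{r^2-|x'|^2}\le|x'|^2/r$. Scaling and \eqref{decay} give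
\[
I_2\le C\varepsilon\int_{\mathbb R^{n-1}}|y'|^2(1+|y'|)^{-\frac{mn}{m-1}}dy'+C\varepsilon^{\frac n{m-1}}=O(\varepsilon),
\]
since $\frac{mn}{m-1}>n+1$ and $n>m-1$; here $C$ may depend on $r$.

\emph{The saving.} If $x_n\le|x'|^2/(2\varrho)$, then $|x-\varrho e_n|\ge\varrho$. Hence
\[
\mathbb H\setminus\Omega\supset\{\varepsilon<|x'|<\varrho,\ 0<x_n<|x'|^2/(2\varrho)\}.
\]
On this set $\varepsilon\le|x|\le2|x'|$, so \eqref{decay} gives $|\nabla U_\varepsilon|^m\ge c\,\varepsilon^\gamma|x'|^{-\frac{m(n-1)}{m-1}}$. Integrating, and using $n-\frac{m(n-1)}{m-1}=-\gamma$,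
\[
I_1\ge\frac c\varrho\,\varepsilon^\gamma\int_\varepsilon^\varrho t^{-\gamma}dt .
\]

\emph{The $L^m$ term.} Since $\Omega\subset B_{2\varrho}(0)$, $m\gamma<n$ and $n-m\gamma=m-\gamma$,
\[
\int_\Omega U_\varepsilon^m\le C\varepsilon^\gamma\int_{B_{2\varrho}}|x|^{-m\gamma}dx=C_1\varepsilon^\gamma\varrho^{m-\gamma},
\]
with $C_1$ depending only on $m,n$, as does $c$ above.

(i) If $n=2m-1$, then $\gamma=1$ and $I_1\ge c\varrho^{-1}\varepsilon\log\frac\varrho\varepsilon$, while all other contributions to \eqref{test} are $O(\varepsilon)$. So $c_\alpha<K/n$ for every $\alpha$ and every $\Omega$.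

(ii) If $n<2m-1$, then $\gamma<1$ and $I_1\ge c_1\varrho^{-\gamma}\varepsilon^\gamma$ for $\varepsilon\le\varrho/2$, with $c_1=c_1(m,n)$. The $L^m$ term is of the same order $\varepsilon^\gamma$, but it has a smaller coefficient when $\varrho$ is small: if $\varrho^m<c_1/(2C_1)$, then $a_\varepsilon\ge\frac{c_1}2\varrho^{-\gamma}\varepsilon^\gamma$. As $\varepsilon=o(\varepsilon^\gamma)$, we get $c_\alpha<K/n$ for every $\alpha$. Choose $\varrho_0>0$ with $\varrho_0^m<c_1/(2C_1)$. If $\Omega$ lies in a ball of radius $\varrho_0$, take $y_0$ to be its center, so that $\varrho\le\varrho_0$.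
\end{proof}

\section{Weighted absorption}\label{sec:hardy}

Throughout this section
\[
\kappa:=n-2m+1>0 .
\]
We extend the computation of Section \ref{sec:toy} to $m\ne2$, to curved boundaries, and to the truncated weight $\min(|y|,r)$. First comes the Hardy inequality. Its proof is the divergence theorem for a radial field, which is tangent to $\partial\mathbb H$. Inside $B_r$ the field is $|y|^{1-m}y$, as required by the weight. Outside $B_r$ we choose the power for which Young's inequality leaves no term with $w^m$. Because $\kappa>0$, the resulting field decays fast enough to make the cutoff error near $|y|=r_0$ small compared with $r$.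

\begin{lemma}\label{hardy}
There is $C_1=C_1(m,n,r_0)$ such that for $0<r<r_0/2$ and $0\le w\in W^{1,m}(B_{r_0}^+)$,
\[
(1+\kappa)\int_{B_r^+}|y|^{1-m}w^m\,dy\le\int_{B_{r_0}^+}\min(|y|,r)\,|\nabla w|^m\,dy+C_1r^{1+\kappa}\int_{B_{r_0}^+\setminus B_r^+}w^m\,dy .
\]
In particular, the left side is finite.
\end{lemma}

\begin{proof}
Let $X(y)=\xi(|y|)y$ with $\xi(t)=t^{1-m}$ for $t\le r$ and $\xi(t)=r^{1+\kappa}t^{-m-\kappa}$ for $t\ge r$. This is Lipschitz away from $0$, and since $\operatorname{div}X=n\xi+t\xi'$ with $t=|y|$,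
\[
\operatorname{div}X=(n+1-m)\xi\ \ (|y|<r),\qquad\operatorname{div}X=(n-m-\kappa)\xi=(m-1)\xi\ \ (|y|>r).
\]
As $n+1-m=(m-1)+(1+\kappa)$, in both regions
\begin{equation}\label{divX}
\operatorname{div}X=(m-1)\xi+(1+\kappa)|y|^{1-m}\mathbf 1_{\{|y|<r\}} .
\end{equation}
Let $\zeta=\zeta(|y|)\in[0,1]$ be a Lipschitz cutoff with $\zeta=1$ for $|y|\le r_0/2$, $\zeta=0$ near $|y|=r_0$, $|\zeta'|\le4/r_0$. To stay away from the origin let $\lambda_\tau(|y|)=\min\{1,(|y|/\tau-1)^+\}$ for $0<2\tau<r$. It vanishes for $|y|\le\tau$, is nondecreasing in $|y|$, and increases to $1$ as $\tau\downarrow0$.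

The field $Y=\lambda_\tau\zeta X$ is Lipschitz, vanishes near $|y|=r_0$, and satisfies $Y\cdot e_n=0$ on $\{y_n=0\}$. Since $w^m\in W^{1,1}(B_{r_0}^+)$ with $\nabla w^m=mw^{m-1}\nabla w$, the divergence theorem gives $\int_{B_{r_0}^+}(w^m\operatorname{div}Y+Y\cdot\nabla w^m)=0$. As $\nabla\lambda_\tau\cdot X\ge0$, with all integrals over $B_{r_0}^+$,
\[
\int\lambda_\tau\zeta\operatorname{div}X\,w^m\le m\int\lambda_\tau\zeta|X|w^{m-1}|\nabla w|+\int|X||\zeta'|w^m .
\]
With $b=w/|y|$, Young's inequality $m\,|\nabla w|\,b^{m-1}\le|\nabla w|^m+(m-1)b^m$ gives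
\[
m|X|w^{m-1}|\nabla w|=m\,\xi|y|^m|\nabla w|b^{m-1}\le\xi|y|^m|\nabla w|^m+(m-1)\xi w^m .
\]
By \eqref{divX} the terms $(m-1)\lambda_\tau\zeta\xi w^m$ cancel (they are integrable because of $\lambda_\tau$). Since $\zeta=1$ on $B_r$,
\[
(1+\kappa)\int_{B_r^+}\lambda_\tau|y|^{1-m}w^m\le\int_{B_{r_0}^+}\xi|y|^m|\nabla w|^m+\int|X||\zeta'|w^m .
\]
Here $\xi|y|^m=|y|$ for $|y|<r$, and $\xi|y|^m=r(r/|y|)^\kappa\le r$ for $|y|>r$. Where $\zeta'\ne0$ we have $|y|\ge r_0/2>r$ and $|X|=r^{1+\kappa}|y|^{1-m-\kappa}=r^{1+\kappa}|y|^{m-n}\le r^{1+\kappa}(r_0/2)^{m-n}$. Let $\tau\to0$ by monotone convergence.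
\end{proof}

\begin{lemma}\label{absorb}
There are $r\in(0,r_0/2)$ and $\theta_0>0$, depending only on $m,n,\Omega$ and the choice of $r_0$, such that the following holds for all $p\in\partial\Omega$ and $0\le u\in W^{1,m}(\Omega)$. Let $\rho=\min(|\Phi_p|,r)$ on $V_p\cap\Omega$, $\rho=r$ on $\Omega\setminus V_p$, and $\mathcal A=\{x\in V_p\cap\Omega:|\Phi_p(x)|<r\}$. Then
\[
[u]:=\int_\Omega\rho(|\nabla u|^m+u^m)+\int_{\mathcal A}|\Phi_p|^{1-m}u^m<\infty
\]
and
\begin{equation}\label{abs}
\int_\Omega\rho(|\nabla u|^m+u^m)-\int_\Omega u|\nabla u|^{m-1}|\nabla\rho|\ \ge\ \theta_0[u].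
\end{equation}
Moreover
\begin{equation}\label{wsob}
\|\rho^{1/m}u\|_{m^*}^m\le C[u],\qquad C=C(m,n,\Omega,r_0).
\end{equation}
\end{lemma}

\begin{proof}
Work in $y=\Phi_p(x)$ and put
\[
E=\int_{B_r^+}|y||\nabla_yu|^mdy,\quad Z=\int_{B_r^+}|y|^{1-m}u^mdy,\quad G=\int_{\Omega\setminus\mathcal A}|\nabla u|^mdx,\quad M=\int_{\Omega\setminus\mathcal A}u^mdx .
\]
Lemma \ref{hardy} and \eqref{chart} give
\begin{equation}\label{Z}
(1+\kappa)Z\le E+\frac r{1-C_0r_0}G+C_1r^{1+\kappa}M .
\end{equation}
On $\mathcal A$ we have $\rho=|y|\le r$. By \eqref{chart} and Young's inequality $|\nabla_yu|^{m-1}u\le\frac{m-1}m|y||\nabla_yu|^m+\frac1m|y|^{1-m}u^m$,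
\begin{align*}
\int_{\mathcal A}\bigl(\rho|\nabla u|^m-u|\nabla u|^{m-1}|\nabla\rho|\bigr)
&\ge(1-C_0r)E-(1+C_0r)\Bigl(\frac{m-1}mE+\frac1mZ\Bigr)\\
&\ge\Bigl(\frac1m-2C_0r\Bigr)E-\frac{1+C_0r}mZ .
\end{align*}
Insert \eqref{Z}. The coefficient of $E$ becomes at least $\frac1m-\frac1{m(1+\kappa)}-3C_0r=\frac\kappa{m(1+\kappa)}-3C_0r$; here $\kappa>0$ is decisive. By \eqref{r0}, $\frac{1+C_0r}{m(1-C_0r_0)}\le1$, so the $G$-term contributes at least $-\frac r{1+\kappa}G$. The $M$-term contributes at least $-2C_1r^{1+\kappa}M$. Now fix $r$ so small that $3C_0r\le\frac\kappa{2m(1+\kappa)}$ and $2C_1r^\kappa\le\frac12$. Since $\rho=r$ and $\nabla\rho=0$ a.e.\ on $\Omega\setminus\mathcal A$, adding $r(G+M)+\int_{\mathcal A}\rho u^m$ shows that the left side of \eqref{abs} is at least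
\[
\frac\kappa{2m(1+\kappa)}E+\frac\kappa{1+\kappa}rG+\frac12rM+\int_{\mathcal A}\rho u^m .
\]
On the other hand $[u]\le(1+C_0r)E+r(G+M)+\int_{\mathcal A}\rho u^m+Z$ by \eqref{chart}, and $Z\le E+2rG+rM$ by \eqref{Z} and \eqref{r0}. This proves \eqref{abs} and $[u]<\infty$.

For \eqref{wsob} let $\tau\in(0,1)$ and $w_\tau=(\rho+\tau)^{1/m}u$. Since $\rho$ is bounded and Lipschitz with $|\nabla\rho|\le2$, and $\rho+\tau\ge\tau$, we have $w_\tau\in W^{1,m}(\Omega)$ and
\[
|\nabla w_\tau|^m\le C\bigl((\rho+\tau)|\nabla u|^m+(\rho+\tau)^{1-m}|\nabla\rho|^mu^m\bigr).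
\]
Here $\nabla\rho=0$ a.e.\ off $\mathcal A$, and $(\rho+\tau)^{1-m}\le|\Phi_p|^{1-m}$ on $\mathcal A$. The Sobolev inequality of $W^{1,m}(\Omega)$ gives $\|w_\tau\|_{m^*}^m\le C\bigl([u]+\tau A(u)\bigr)$. Let $\tau\to0$.
\end{proof}

\section{The threshold is finite}\label{sec:finite}

Let $n>2m-1$ and $m_T\le q<m^*$, and suppose that $\alpha_0=\infty$. Then $c_\alpha<K/n$ for all $\alpha>0$; we derive a contradiction. Put $\alpha_k=k$ and let $u_k>0$ be a least energy solution for $\alpha=\alpha_k$ (Lemma \ref{exist}). Write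
\[
A_k=A(u_k),\quad B_k=\alpha_k\|u_k\|_q^q,\quad C_k=\|u_k\|_{m^*}^{m^*},\qquad M_k(E)=\int_{E\cap\Omega}u_k^{m^*} .
\]
The plan is as follows. We show that $u_k$ concentrates near a boundary point at a scale $\varepsilon_k\to0$, and that $B_k\ge c\,\alpha_k\varepsilon_k$. Lemma \ref{absorb} then bounds the first moment by $C\varepsilon_k$, which gives $\|\nabla u_k\|_m^m\ge S_hC_k^\theta-C'\varepsilon_k$. For large $k$ the lower bound on $B_k$ outweighs this error, and $J_{\alpha_k}(u_k)>K/n$.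

\subsection{Limits and splitting}
By \eqref{JN}, $A_k<K$ and $B_k$ is bounded. So $\|u_k\|_q^q\le C/\alpha_k\to0$, and $\|u_k\|_m\to0$. The numbers $C_k=A_k+B_k$ are bounded, and they are bounded below by a positive constant because $C_k^\theta\le\mathrm{const}\cdot A_k\le\mathrm{const}\cdot C_k$. Lemma \ref{cherrier} with $\eta\to0$ gives $\|\nabla u_k\|_m^m\ge S_hC_k^\theta-o(1)$. Any limit point $(A_\infty,C_\infty)$ of $(A_k,C_k)$ thus satisfies $C_\infty\ge A_\infty\ge S_hC_\infty^\theta$. By \eqref{K}, $C_\infty\ge K$ and $A_\infty\ge K$. As $A_\infty\le K$, we get $A_\infty=K$ and then $S_hC_\infty^\theta\le K$, so $C_\infty\le K$. Hence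
\begin{equation}\label{limits}
A_k\to K,\qquad\|\nabla u_k\|_m^m\to K,\qquad C_k\to K .
\end{equation}
So the $u_k$ asymptotically use the least gradient energy possible. Splitting the mass into two parts would need more, by the strict concavity of $t\mapsto t^\theta$:
\begin{equation}\label{concave}
x^\theta+(1-x)^\theta>1\qquad(0<x<1).
\end{equation}

\begin{lemma}\label{split}
There is $C$ with the following property. Let $0\le\tau\le1$ and, for $k$ in a subsequence, let $\chi_1,\chi_2:\overline\Omega\to[0,1]$ be Lipschitz ($k$-dependent), with $\{\chi_1>0\}\cap\{\chi_2>0\}=\emptyset$ and $\limsup_k\|u_k\nabla\chi_i\|_m\le\tau$. Let $E_k,F_k\subset\Omega$ be measurable, and suppose $\chi_1=1$ on $E_k$, $\chi_2=1$ on $F_k$, and $M_k(E_k)/K\to x$, $M_k(F_k)/K\to z$. Then $x^\theta+z^\theta\le1+C\tau$.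
\end{lemma}

\begin{proof}
Since $\|\nabla u_k\|_m$ is bounded, for every fixed $\tau'\in(\tau,2]$ and large $k$ we have $\|\nabla(\chi_iu_k)\|_m^m\le\|\chi_i\nabla u_k\|_m^m+C\tau'$. As $\chi_i\le1$ and the sets $\{\chi_i>0\}$ are disjoint, $\sum_i\|\chi_i\nabla u_k\|_m^m\le\|\nabla u_k\|_m^m\to K$. Apply Lemma \ref{cherrier} to $\chi_1u_k$ and $\chi_2u_k$, let $k\to\infty$ (recall $\|u_k\|_m\to0$), and then $\eta\to0$ and $\tau'\to\tau$:
\[
K^\theta(x^\theta+z^\theta)\le\limsup_k\sum_{i=1}^2\|\chi_iu_k\|_{m^*}^m\le S_h^{-1}(K+C\tau)=K^\theta+C\tau .\qedhere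
\]
\end{proof}

We use two types of cutoffs. \emph{Logarithmic} cutoffs cost little at any scale: for $L>1$ let $\ell_{t,L}(s)=1$ for $s\le t$, $\ell_{t,L}(s)=0$ for $s\ge Lt$, and $\ell_{t,L}(s)=1-\frac{\log(s/t)}{\log L}$ in between. For $\chi(x)=\ell_{t,L}(|x-y|)$ we have $\|\nabla\chi\|_{L^n(\mathbb R^n)}=C(\log L)^{\frac{1-n}n}$, so by H\"older's inequality
\begin{equation}\label{log}
\|u_k\nabla\chi\|_m\le\|\nabla\chi\|_{L^n}\|u_k\|_{m^*}\le\tau(L)\to0\quad(L\to\infty),
\end{equation}
uniformly in $t,y,k$. \emph{Linear} cutoffs are free where $u_k$ is small in $L^m$ at the scale considered.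

\subsection{Concentration at a single scale}
The function $Q_k(t)=\max_{y\in\overline\Omega}M_k(B_t(y))$ is continuous and nondecreasing, tends to $0$ as $t\to0$, and equals $C_k$ for large $t$. As $C_k\to K$, for large $k$ there are $\varepsilon_k>0$ and $y_k\in\overline\Omega$ with
\begin{equation}\label{half}
M_k(B_{\varepsilon_k}(y_k))=Q_k(\varepsilon_k)=K/2 .
\end{equation}

\begin{lemma}\label{tight}
For every $\delta>0$ there are $R,k_0$ such that $M_k(\Omega\setminus B_{R\varepsilon_k}(y_k))\le\delta$ for $k\ge k_0$.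
\end{lemma}

\begin{proof}
Otherwise there is $\delta>0$ such that for all $L\ge 2$ and $N\ge1$ we have $M_k(\Omega\setminus B_{L^{2N}\varepsilon_k}(y_k))>\delta$ along a subsequence. Take $L$ so large that $\tau(L)\le1$. One of the $N$ annuli $B_{L^{2j}\varepsilon_k}(y_k)\setminus B_{L^{2j-2}\varepsilon_k}(y_k)$, $1\le j\le N$, has mass at most $C_k/N$. With this $j$ (which may depend on $k$) let $\chi_1=\ell_{L^{2j-2}\varepsilon_k,L}$ and $\chi_2=1-\ell_{L^{2j-1}\varepsilon_k,L}$, evaluated at $|x-y_k|$. Then $\chi_1=1$ on $E_k=\Omega\cap B_{L^{2j-2}\varepsilon_k}(y_k)$, $\chi_2=1$ on $F_k=\Omega\setminus B_{L^{2j}\varepsilon_k}(y_k)$, and $\{\chi_1>0\}\cap\{\chi_2>0\}=\emptyset$. Along a further subsequence Lemma \ref{split} and \eqref{log} give limits with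
\[
x\ge\tfrac12,\qquad z\ge\tfrac\delta K,\qquad 1-\tfrac1N\le x+z\le1,\qquad x^\theta+z^\theta\le1+C\tau(L).
\]
Letting $L,N\to\infty$ we obtain $x\ge\frac12$, $z\ge\frac\delta K$ with $x+z=1$ and $x^\theta+z^\theta\le1$, contradicting \eqref{concave}.
\end{proof}

The next lemma says that $u_k$ is not small in $L^m$ at the scale $\varepsilon_k$: otherwise linear cutoffs at that scale would be free, and they would split the mass.

\begin{lemma}\label{flat}
There is $c>0$ such that for all large $k$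
\begin{equation}\label{nonflat}
\sup_{y\in\overline\Omega}\int_{\Omega\cap B_{\varepsilon_k}(y)}u_k^m\ge c\,\varepsilon_k^m .
\end{equation}
Consequently $\varepsilon_k\to0$, and there is $c_2>0$ such that for all large $k$
\begin{equation}\label{lowerq}
\|u_k\|_q^q\ge c_2\,\varepsilon_k^{\,s},\qquad s:=n-\frac{q(n-m)}m\in(0,1].
\end{equation}
\end{lemma}

\begin{proof}
Suppose that $\varepsilon_k^{-m}\sup_y\int_{\Omega\cap B_{\varepsilon_k}(y)}u_k^m\to0$ along a subsequence. By Lemma \ref{tight} with $\delta=K/4$ there is $R$ with $M_k(B_{R\varepsilon_k}(y_k))\ge K/2$ for large $k$. Choose a maximal subset of $\overline\Omega\cap B_{R\varepsilon_k}(y_k)$ whose points have mutual distances at least $\varepsilon_k/2$. It has at most $N_1=N_1(R,n)$ elements, and the balls of radius $\varepsilon_k/2$ about them cover $\overline\Omega\cap B_{R\varepsilon_k}(y_k)$. So $M_k(B_{\varepsilon_k/2}(z_k))\ge c_1:=\frac K{2N_1}$ for some $z_k$ in it. Given $N$, divide $B_{\varepsilon_k}(z_k)\setminus B_{\varepsilon_k/2}(z_k)$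 into $N$ annuli of width $\frac{\varepsilon_k}{2N}$; one has mass at most $C_k/N$. Let $\chi_1$ be $1$ inside this annulus and decrease linearly in the radius to $0$ on its inner half. Let $\chi_2$ vanish up to the middle of the annulus, increase linearly to $1$ on its outer half, and be $1$ outside. Then $|\nabla\chi_i|\le4N/\varepsilon_k$ and $\nabla\chi_i=0$ off $B_{\varepsilon_k}(z_k)$, so $\|u_k\nabla\chi_i\|_m\to0$. Let $E_k$ and $F_k$ be the parts of $\Omega$ inside and outside the annulus. Lemma \ref{split} with $\tau=0$ gives, along a further subsequence, limits with $x^\theta+z^\theta\le1$ and $1-\frac1N\le x+z\le1$. Moreover $\frac{c_1}K\le x\le\frac12$, the lower bound because $E_k\supset\Omega\cap B_{\varepsilon_k/2}(z_k)$, the upper bound because $E_k\subset B_{\varepsilon_k}(z_k)$ and $Q_k(\varepsilon_k)=K/2$. As $N\to\infty$ this contradicts \eqref{concave}. So \eqref{nonflat} holds.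

Since $\|u_k\|_m\to0$, \eqref{nonflat} implies $\varepsilon_k\to0$. By H\"older's inequality it also implies $c\,\varepsilon_k^m\le C\varepsilon_k^{n-\frac{nm}q}\|u_k\|_q^m$. Raising this to the power $q/m$ gives \eqref{lowerq}, because $q-\frac{nq}m+n=s$. Finally, $s>0$ means $q<m^*$ and $s\le1$ means $q\ge m_T$.
\end{proof}

\emph{Concentration takes place at the boundary.} Suppose that $\operatorname{dist}(y_k,\partial\Omega)/\varepsilon_k\to\infty$ along a subsequence. Fix $\delta,L$, take $R$ from Lemma \ref{tight} and $\chi=\ell_{R\varepsilon_k,L}(|x-y_k|)$. For large $k$ in the subsequence, $\chi u_k\in W_0^{1,m}(\Omega)$, so the Sobolev inequality with the constant $S$ and \eqref{log} give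
\[
S(C_k-\delta)^\theta\le\|\nabla(\chi u_k)\|_m^m\le(\|\nabla u_k\|_m+\tau(L))^m .
\]
Let $k\to\infty$, $\delta\to0$, $L\to\infty$: $SK^\theta\le K=S_hK^\theta$, which contradicts $S>S_h$. Hence for large $k$ there are $x_k\in\partial\Omega$ with $|x_k-y_k|\le C\varepsilon_k$, and Lemma \ref{tight} becomes: for every $\delta>0$ there are $R,k_0$ with
\begin{equation}\label{tightx}
M_k(\Omega\setminus B_{R\varepsilon_k}(x_k))\le\delta\qquad(k\ge k_0).
\end{equation}

\subsection{The first moment is of order $\varepsilon_k$}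
Let $r$ be as in Lemma \ref{absorb}, and let $\rho_k$, $\mathcal A_k$, $[u_k]$ be as there with $p=x_k$. We test the equation with $\rho_ku_k\in W^{1,m}(\Omega)$:
\[
\int_\Omega\rho_k(|\nabla u_k|^m+u_k^m)+\alpha_k\int_\Omega\rho_ku_k^q+\int_\Omega u_k|\nabla u_k|^{m-2}\nabla u_k\cdot\nabla\rho_k=\int_\Omega\rho_ku_k^{m^*} .
\]
The term with $\alpha_k$ is nonnegative and may be dropped, so \eqref{abs} gives $\theta_0[u_k]\le\int_\Omega\rho_ku_k^{m^*}$. Let $\delta>0$ and $R$ be as in \eqref{tightx}. Since $\rho_k\le2|x-x_k|$ on $\Omega\cap B_{r_0/2}(x_k)$, H\"older's inequality and \eqref{wsob} give for large $k$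
\[
\int_\Omega\rho_ku_k^{m^*}\le2R\varepsilon_kC_k+M_k(\Omega\setminus B_{R\varepsilon_k}(x_k))^{\frac{m^*-m}{m^*}}\|\rho_k^{1/m}u_k\|_{m^*}^m\le4KR\varepsilon_k+C\delta^{\frac{m^*-m}{m^*}}[u_k].
\]
Fix $\delta$ so small that the last term is absorbed, which is legitimate because $[u_k]<\infty$. For all large $k$
\begin{equation}\label{moment}
[u_k]\le C\varepsilon_k,\qquad\int_\Omega\rho_ku_k^{m^*}\le C\varepsilon_k .
\end{equation}

\subsection{Comparison with the half-space and conclusion}
In the coordinates $y=\Phi_{x_k}(x)$ let $v_k=\zeta u_k$, where $\zeta\in[0,1]$ is a smooth cutoff with $\zeta=1$ on $B_{r/2}$ and $\zeta=0$ off $B_r$, and extend $v_k$ by $0$ to $\mathbb H$. Recall that $\rho_k=|y|$ for $|y|<r$ and $\rho_k=r$ on the rest of $\Omega$; in particular $\rho_k\ge r/2$ outside the region $|y|<r/2$. So by \eqref{moment} the region $\frac r2\le|y|<r$ contributes $O(\varepsilon_k)$ to $\int|\nabla v_k|^m$. With \eqref{chart} and $(1-C_0|y|)^{-1}\le1+2C_0|y|$,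
\[
\int_{\mathbb H}|\nabla v_k|^mdy\le\int_{B_{r/2}^+}|\nabla_yu_k|^mdy+C\varepsilon_k\le\|\nabla u_k\|_m^m+C\int_{\mathcal A_k}\rho_k|\nabla u_k|^m+C\varepsilon_k\le\|\nabla u_k\|_m^m+C\varepsilon_k,
\]
\[
\int_{\mathbb H}v_k^{m^*}dy\ge C_k-\frac2r\int_\Omega\rho_ku_k^{m^*}dx\ge C_k-C\varepsilon_k .
\]
As $C_k\to K>0$, the half-space inequality \eqref{Sh} yields, with some constant $C'$,
\begin{equation}\label{lowerA}
A_k\ge\|\nabla u_k\|_m^m\ge S_hC_k^\theta-C'\varepsilon_k .
\end{equation}
By \eqref{lowerq}, $B_k\ge c_2\,\alpha_k\varepsilon_k^s\ge c_2\,\alpha_k\varepsilon_k$ for large $k$, since $\varepsilon_k<1$ and $s\le1$. If also $c_2\,\alpha_k>C'$, then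
$C_k=A_k+B_k>S_hC_k^\theta$, and $C_k>K$ by \eqref{K}. Now \eqref{lowerA} gives $A_k\ge S_hK^\theta-C'\varepsilon_k=K-C'\varepsilon_k$, and by \eqref{JN}
\[
c_{\alpha_k}=J_{\alpha_k}(u_k)=\frac1nA_k+\beta_qB_k\ge\frac Kn+\Bigl(\beta_qc_2\,\alpha_k-\frac{C'}n\Bigr)\varepsilon_k>\frac Kn
\]
for large $k$. This contradicts $c_{\alpha_k}<K/n$, so $\alpha_0<\infty$.

\begin{proof}[Proof of Theorem \ref{A}]
We have $c_\alpha\le K/n$ for all $\alpha$ by \eqref{upper}, $\alpha_0>0$ and the lower bound for $q=m_T$ by Proposition \ref{positive}, and $\alpha_0<\infty$ by this section. Lemma \ref{threshold} completes the proof.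
\end{proof}

\begin{remark}
The hypothesis $q\ge m_T$ was used only through $s\le1$ in \eqref{lowerq}: it ensures that the cost $\alpha_k\varepsilon_k^s$ is not smaller in order than the error $\varepsilon_k$ made in flattening the boundary. The hypothesis $n>2m-1$ was used for the expansion in Proposition \ref{positive} and, in Section \ref{sec:hardy}, for $\kappa>0$. For $n\le2m-1$ already the bubbles $U_\varepsilon$ violate a bound like \eqref{moment}, since $\int_{\mathbb H}|y||\nabla U|^m=\infty$ by \eqref{decay}.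
\end{remark}

\begin{thebibliography}{9}
\bibitem{CE} \emph{Critical Exponents}, \texttt{https://gazzola.faculty.polimi.it/one.pdf}.
\bibitem{Se} Serrin, Acta Math.\ \textbf{111} (1964).
\end{thebibliography}

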